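\title{A sharp threshold for uniform traffic through a grid with random capacities}

\begin{abstract}
Every vertex of the $N\times N$ grid must send volume $\rho N^{-3}$ to every other vertex, along paths of its choice, through edges whose capacities are random and lie in $[c_-,c_+]$ with $0<c_-\le c_+<\infty$. Let $\Phi_N$ be the largest $\rho$ for which this is possible. We prove that for stationary ergodic capacities $\Phi_N$ converges almost surely to a deterministic constant $\rho_*$, which is given by a variational formula. In particular, for i.i.d.\ capacities the probability that demand $\rho$ is feasible tends to $1$ for $\rho<\rho_*$ and to $0$ for $\rho>\rho_*$. In the i.i.d.\ case the exceptional probabilities are at most $e^{-\gamma N}$ below the threshold and $e^{-\gamma N^2}$ above it. The proof groups the source--destination pairs into finitely many classes, views limits of optimal flows from a uniformly chosen vertex, and conditions on the environment to obtain flows that are functions of the environment, from which nearly optimal flows are rebuilt in every large box.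
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $G_N$, $N\ge2$, be the $N\times N$ grid, with vertex set $V_N=\{1,\dots,N\}^2$ and edge set $E_N$ consisting of the nearest-neighbor pairs. Each edge $e$ has a capacity $c(e)\ge0$. A \emph{path-flow} $\mu$ assigns a volume $\mu(\mathsf p)\ge0$ to each directed loop-free path $\mathsf p$ in $G_N$. The \emph{load} of an edge $e$ is the total volume of the paths that use $e$, in either direction. We say that $\mu$ carries \emph{(normalized) demand} $\rho$ if for every ordered pair $(s,t)$ of distinct vertices the paths from $s$ to $t$ have total volume $\rho N^{-3}$, and that $\mu$ is \emph{feasible} if the load of every edge $e$ is at most $c(e)$. The factor $N^{-3}$ makes loads of order one: there are about $N^4$ pairs, at mean distance about $2N/3$, and about $2N^2$ edges, so routing along shortest paths gives an average load of about $\rho/3$. Let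
\[
\Phi_N(c)=\max\{\rho\ge0:\ \text{there is a feasible path-flow with demand }\rho\}.
\]
Demand $\rho$ is feasible exactly when $\rho\le\Phi_N(c)$ (Lemma~\ref{lem:basic}).

The following problem is posed in \cite{talk}. Let the capacities be i.i.d.\ with a law that does not depend on $N$ and is supported in $[c_-,c_+]$, where $0<c_-\le c_+<\infty$. Is there a constant $\rho_*$, depending only on this law, such that the probability that demand $\rho$ is feasible tends to $1$ for $\rho<\rho_*$ and to $0$ for $\rho>\rho_*$? We prove that there is.

If all capacities equal the same number $c$, then $\rho_*=2c$. Indeed, the $N$ edges joining the two middle columns separate about half of all ordered pairs, so they carry volume about $\rho N/2$, that is, $\rho/2$ per edge; and routing each pair first horizontally and then vertically loads no edge by more than $\rho/2$. For i.i.d.\ capacities the same two arguments show that a threshold must lie between $2c_-$ and $2\mathbb E[c(e)]$. Traffic can detour around poor edges, so one may hope to exceed the lower value; but detours use capacity, so the upper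 value may be out of reach. Section~\ref{sec:layers} gives two periodic environments, with the same proportion of poor edges, in which $\Phi_N$ tends respectively to twice the smallest and to twice the mean horizontal capacity. So $\rho_*$ depends on the spatial arrangement of the capacities, and the issue is to show that a limit exists at all. One cannot simply cut the box into sub-boxes and use subadditivity: most of the traffic in a sub-box neither starts nor ends there, so the problem in a sub-box is not a smaller copy of the original one.

\subsection{Results}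

Index the edges of $\mathbb Z^2$ by pairs $(x,j)$, $x\in\mathbb Z^2$, $j\in\{1,2\}$, meaning $\{x,x+e_j\}$, and write $c_j(x)$ for the capacity of $(x,j)$. An \emph{environment} is a point $c$ of the compact metrizable space $\Omega=[c_-,c_+]^{\mathbb Z^2\times\{1,2\}}$, on which $\mathbb Z^2$ acts by the shifts $(\theta_xc)_j(z)=c_j(x+z)$. Let $\mathbb P$ be a Borel probability measure on $\Omega$ that is \emph{invariant} ($\mathbb P\circ\theta_x^{-1}=\mathbb P$ for all $x$) and \emph{ergodic} (every event invariant under all $\theta_x$ has probability $0$ or $1$). Product measures with identical factors are invariant and ergodic. The grid $G_N$ carries the restriction of $c$ to $E_N$; for probabilities at fixed $N$ in the i.i.d.\ case this coupling of the different $N$ is no loss of generality.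

\begin{theorem}\label{thm:main}
Let $\mathbb P$ be invariant and ergodic. There is a deterministic $\rho_*\in[2c_-,3c_+]$ with $\Phi_N(c)\to\rho_*$ for $\mathbb P$-almost every $c$. Hence the probability that there is a feasible path-flow with demand $\rho$ tends to $1$ for $\rho<\rho_*$ and to $0$ for $\rho>\rho_*$. Moreover
\[
\rho_*=\lim_{k\to\infty}\psi_k=\inf_{k\ge2}\psi_k ,
\]
where $\psi_k$ is the value of the continuum problem of Definition~\ref{def:psi}.
\end{theorem}

In words, $\psi_k$ is the largest demand that can be exchanged among the $k^2$ subsquares of the unit square by a continuous flow whose local velocity vector stays in a convex set $K$ determined by $\mathbb P$.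

\begin{theorem}\label{thm:iid}
Let the capacities be i.i.d.\ in $[c_-,c_+]$, and let $\underline c$ and $\overline c$ be the essential infimum and supremum of $c(e)$.
\begin{itemize}
\item[(a)] For each $\varepsilon>0$ there are $\gamma_+=\gamma_+(\varepsilon)>0$ and $N_0(\varepsilon)$ such that for $N\ge N_0(\varepsilon)$
\[
\mathbb P(\Phi_N\ge\rho_*+\varepsilon)\le e^{-\gamma_+N^2},\qquad
\mathbb P(\Phi_N\le\rho_*-\varepsilon)\le e^{-\gamma_-\min(\varepsilon^2,\varepsilon^4)N},
\]
where $\gamma_->0$ depends only on $c_-$ and $c_+$.
\item[(b)] $\operatorname{Var}\Phi_N=O(N^{-1/2})$, and $2\underline c\le\rho_*\le2\mathbb E[c(e)]$.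
\item[(c)] The exponents $N^2$ and $N$ are of the right order. If $\rho_*<\rho<2\overline c$ (a nonempty interval when $c(e)$ is not almost surely constant), then $\mathbb P(\Phi_N\ge\rho)\ge e^{-CN^2}$. If $2\underline c<\rho<\rho_*$, then $\mathbb P(\Phi_N<\rho)\ge e^{-CN}$ for $N$ large. Here $C<\infty$ depends on $\rho$ and on the law of $c(e)$.
\end{itemize}
\end{theorem}

The asymmetry has a simple source: to raise $\Phi_N$ one has to improve order $N^2$ edges, while to lower it one bad cut of $N$ edges is enough. The bounds in (a) are summable in $N$, so by the Borel--Cantelli lemma $\Phi_N\to\rho_*$ almost surely for any joint construction of the i.i.d.\ environments on the grids $G_N$.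

\subsection{Plan of the proof and role of the hypotheses}

Sections~\ref{sec:elem} and~\ref{sec:layers} contain the elementary bounds and the example that shows the method. The number of source--destination pairs grows with $N$, which rules out compactness arguments; Section~\ref{sec:agg} replaces the pairs by finitely many classes at negligible cost. Section~\ref{sec:K} defines $K$ and $\psi_k$. Section~\ref{sec:upper} shows that limits of feasible flows solve the continuum problem, so that $\limsup\Phi_N\le\psi_k$, and Section~\ref{sec:lower} builds lattice flows from a continuum solution. Section~\ref{sec:thm1} combines the two. Theorem~\ref{thm:iid} is proved in Sections~\ref{sec:uppertail}--\ref{sec:orders}.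

The bound $c\le c_+$ gives compactness. The bound $c\ge c_->0$ turns a small additive overload of the edges into a small multiplicative loss of demand (Lemma~\ref{lem:basic}(c)). If instead i.i.d.\ capacities vanish with probability $p>0$, then each vertex with even coordinates is isolated with probability at least $p^4$, independently, so $\Phi_N=0$ with probability tending to one. Ergodicity enters only through the ergodic theorem \eqref{eq:ergodic}; without it the limit can be random, as for $\mathbb P$ giving mass $1/2$ to each of the constant environments $1$ and $2$, where $\Phi_N$ tends to $2$ or $4$. Independence is used only in Theorem~\ref{thm:iid}, whose exponent $N^2$ can fail without it. Take $c_2\equiv c_+$ and $c_1(x)=\xi_{x_2}$ with $(\xi_n)$ i.i.d.\ in $[c_-,c_+]$ and not constant. This law is ergodic, the middle cut gives $\rho_*\le2\mathbb E\xi_0$, and $\mathbb P(\Phi_N\ge\rho)\ge\mathbb P(\xi_0\ge\rho/2)^N$ by Lemma~\ref{lem:apriori}(a), where the base is positive for $\rho$ slightly above $2\mathbb E\xi_0$.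

\section{Routing, cuts and net flows}\label{sec:elem}

We often route volume from $s$ to $t\ne s$ along a walk that may have loops, counting loads with multiplicity. This is harmless: erasing the loops gives a loop-free path from $s$ to $t$ and does not increase any load. For $y:E_N\to[0,\infty)$ put $\|y\|_1=\sum_ey(e)$.

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] For $c\in[0,\infty)^{E_N}$ the maximum $\Phi_N(c)$ exists, and demand $\rho$ is feasible if and only if $\rho\le\Phi_N(c)$.
\item[(b)] $\Phi_N$ is nondecreasing and concave on $[0,\infty)^{E_N}$, hence continuous on $(0,\infty)^{E_N}$.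
\item[(c)] If $c\ge c_-$ and demand $\rho$ can be carried with load at most $c(e)+\eta$ on every edge $e$, then $\Phi_N(c)\ge\rho/(1+\eta/c_-)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) There are finitely many loop-free paths, each uses an edge, so the feasible pairs $(\mu,\rho)$ form a nonempty compact polytope and the maximum is attained. Multiplying an optimal $\mu$ by a factor in $[0,1]$ gives every smaller demand. (b) Monotonicity is immediate. If $\mu,\mu'$ are optimal for $c,c'$, then $\lambda\mu+(1-\lambda)\mu'$ is feasible for $\lambda c+(1-\lambda)c'$ with demand $\lambda\Phi_N(c)+(1-\lambda)\Phi_N(c')$. A finite concave function is continuous in the interior of its domain. (c) Since $c(e)+\eta\le c(e)(1+\eta/c_-)$, divide the path-flow by $1+\eta/c_-$.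
\end{proof}

In particular $\Phi_N$ is a random variable. A \emph{lattice rectangle} is a product of two finite intervals of integers, and its \emph{sides} are their cardinalities. The \emph{row--column route} from $s$ to $t$ goes horizontally along the row of $s$ to the column of $t$, then vertically to $t$; it stays in every lattice rectangle containing $s$ and $t$. A horizontal edge lies on this route only if $s$ is in its row, and a vertical edge only if $t$ is in its column.

\begin{lemma}\label{lem:rc}
Let $W$ be a lattice rectangle with sides at most $p$, and let $D(s,t)\ge0$, $s,t\in W$, satisfy $\sum_tD(s,t)\le b$ for all $s$ and $\sum_sD(s,t)\le b$ for all $t$. Sending $D(s,t)$ along the row--column route for every $(s,t)$ loads each edge of $W$ by at most $pb$.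
\end{lemma}

\begin{proof}
A horizontal edge is used only by the at most $p$ sources in its row, each emitting at most $b$; a vertical edge only by the at most $p$ destinations in its column, each receiving at most $b$.
\end{proof}

For $1\le x\le N-1$ let $\mathcal C_x$ be the set of the $N$ horizontal edges joining column $x$ to column $x+1$.

\begin{lemma}\label{lem:apriori}
Let $c\in[0,\infty)^{E_N}$.
\begin{itemize}
\item[(a)] $\Phi_N(c)\ge2\min_ec(e)$.
\item[(b)] $\dfrac{2x(N-x)}{N}\,\Phi_N(c)\le\sum_{e\in\mathcal C_x}c(e)$ for $1\le x\le N-1$. In particular, for the middle cut $x=\lfloor N/2\rfloor$,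
\[
\Phi_N(c)\le\frac{2}{1-N^{-2}}\cdot\frac1N\sum_{e\in\mathcal C_{\lfloor N/2\rfloor}}c(e).
\]
\item[(c)] If $c\le c_+$, $y\ge0$ and $N\ge6$, then $\Phi_N(c+y)\le3\bigl(c_++3N^{-2}\|y\|_1\bigr)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Use row--column routes. An edge of $\mathcal C_x$ is used by the pairs whose source is in its row and whose destination is anywhere on the other side of $\mathcal C_x$; there are $2x(N-x)N\le N^3/2$ of them. A vertical edge between rows $x$ and $x+1$ is used by the pairs whose destination is in its column and whose source is anywhere on the other side; again there are $2x(N-x)N$. So every load is at most $\rho/2$.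

(b) The cut $\mathcal C_x$ separates $2\cdot xN\cdot(N-x)N$ ordered pairs, each sending $\rho N^{-3}$ across it. For the middle cut, $x(N-x)\ge(N^2-1)/4$.

(c) For integer $x\in[N/4,3N/4]$ we have $x(N-x)\ge3N^2/16$. There are at least $N/2-1\ge N/3$ such $x$, and the cuts $\mathcal C_x$ are disjoint, so one of them has $\sum_{e\in\mathcal C_x}y(e)\le3\|y\|_1/N$. For this $x$, part (b) gives $\frac38N\Phi_N(c+y)\le Nc_++3\|y\|_1/N$.
\end{proof}

Thus $2c_-\le\Phi_N\le3c_+$ on $\Omega$ for $N\ge6$: small demands are always feasible and large ones never. The middle cut gives the sharper bound $2c_+/(1-N^{-2})$; the point of (c) is that it survives the addition of extra capacity $y$ placed anywhere.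

Path-flows are awkward to pass to the limit, and we shall work with net flows. A \emph{flow} $f$ assigns to each edge $(x,j)$ of $\mathbb Z^2$ a real number $f_j(x)$, the net volume from $x$ to $x+e_j$; we write $|f(e)|=|f_j(x)|$ for $e=(x,j)$. A flow \emph{on} $G_N$, or on a lattice rectangle, is one that vanishes on all other edges. The divergence, or net outflow, is
\[
\operatorname{div}f(x)=\sum_{j=1}^2\bigl(f_j(x)-f_j(x-e_j)\bigr).
\]
For a flow on $G_N$, $\sum_{x\in V_N}\operatorname{div}f(x)=0$. We use the standard \emph{flow decomposition}: for every flow $f$ on $G_N$ there is a path-flow, with load at most $|f(e)|$ on each edge $e$, whose paths lead from $\{\operatorname{div}f>0\}$ to $\{\operatorname{div}f<0\}$, with total volume $\operatorname{div}f(s)$ starting at each $s$ in the first set and $-\operatorname{div}f(t)$ ending at each $t$ in the second. (Follow edges in the direction of $f$ from a vertex of positive divergence until a vertex of negative divergence is reached or a cycle closes, subtract as much as possible along the path or cycle, discard cycles, and repeat; each step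 annuls $f$ on an edge or $\operatorname{div}f$ at a vertex.)

\section{Two layered environments}\label{sec:layers}

Fix $\alpha>\beta>0$ and give all vertical edges capacity $\alpha$. In the \emph{column-layered} environment $c_1(x)$ is $\alpha$ or $\beta$ according as $x_1$ is even or odd; in the \emph{row-layered} environment, according as $x_2$ is even or odd. Each environment has exactly two distinct shifts, and the uniform law on these two points is invariant and ergodic.

\medskip\noindent\emph{The limits.} In the column-layered environment $\Phi_N\to2\beta$. The lower bound is Lemma~\ref{lem:apriori}(a). For the upper bound take an odd $x$ with $|x-N/2|\le1$; then $x(N-x)\ge N^2/4-1$ and $\mathcal C_x$ has capacity $N\beta$, so Lemma~\ref{lem:apriori}(b) gives $\Phi_N\le2\beta/(1-4N^{-2})$.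

In the row-layered environment $\Phi_N=\alpha+\beta$ for large even $N$. The cut $\mathcal C_{N/2}$ has capacity $N(\alpha+\beta)/2$, which gives the upper bound. Row--column routing with $\rho=\alpha+\beta$ overloads the poor rows, so we first redistribute the traffic. Pair the rows as $\{1,2\},\{3,4\},\dots$, and let $\vartheta=\alpha/(\alpha+\beta)$. For every pair $(s,t)$, bring the fraction $\vartheta$ of its volume to the vertex $s'$ of the even row of the row pair of $s$, in the column of $s$, and the fraction $1-\vartheta$ to the corresponding vertex $s'$ of the odd row; then use the row--column route from $s'$ to $t$. A horizontal edge in an even row serves the fraction $\vartheta$ of the traffic of two rows, so by the count in Lemma~\ref{lem:apriori}(a) its load is at most $2\vartheta\cdot\rho/2=\alpha$; in an odd row it is at most $(1-\vartheta)\rho=\beta$. Consider a vertical edge between rows $x$ and $x+1$. The preliminary moves load it by at most $2\rho/N$, since a vertex emits less than $\rho/N$ in total. The row--column routes load it by at most $\rho/2+2\rho/N$, because $s$ and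 $s'$ are on the same side of it unless $s$ is one of the $2N$ vertices in rows $x,x+1$, and there are $N$ destinations in its column. So the load is at most $(\alpha+\beta)(\frac12+\frac4N)<\alpha$ for large $N$.

Two features of this construction persist in general. First, a vertex emits only $\rho/N$, so moving all traffic over a distance $o(N)$ costs load $o(1)$. Second, on the microscopic scale the good flow is a function of the environment seen from the edge, here of the parity of the row.

\medskip\noindent\emph{Averaging.} The second feature is no restriction, and this is the main idea of the paper. In the row-layered environment let $f_1,\dots,f_m$ be any flows with $\sum_i|f_i(e)|\le c(e)$ and $|\operatorname{div}f_i|\le\rho/N$, and let $W$ be a lattice square of even side $n$. Let $g_{i,j}(0)$ and $g_{i,j}(1)$ be the averages of $f_{i,j}(x)$ over the $x\in W$ in even and in odd rows. By the triangle inequality,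
\[
\sum_i|g_{i,1}(0)|\le\alpha,\qquad\sum_i|g_{i,1}(1)|\le\beta,\qquad\sum_i|g_{i,2}(\cdot)|\le\alpha .
\]
Now average $\operatorname{div}f_i(x)$ over the $x\in W$ in even rows. The horizontal terms telescope along each row and contribute $O(1/n)$. The vertical terms $f_{i,2}(x)-f_{i,2}(x-e_2)$ contribute $g_{i,2}(0)-g_{i,2}(1)+O(1/n)$. Hence $g_{i,2}(0)-g_{i,2}(1)=O(1/n+\rho/N)$. In the limit $n,N\to\infty$, the periodic flow $x\mapsto g_{i,j}(x_2\bmod2)$ is therefore divergence-free, obeys the capacities, and has the same mean over $W$ as $f_i$. In the column-layered environment, averaging over even and odd columns forces $g_{i,1}(0)=g_{i,1}(1)$ in the limit, so the mean horizontal flows satisfy $\sum_i|v_{i,1}|\le\beta$, although the mean capacity is larger. Averaging over the sites that see the same environment is conditional expectation given the environment. Section~\ref{sec:upper} carries it out for a general $\mathbb P$.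

\section{Finitely many commodities}\label{sec:agg}

The first feature above suggests grouping vertices into blocks of side $N/k$. Traffic from one block to another is then treated as a single commodity, for which only the amounts emitted and absorbed at each vertex are prescribed, and not who sends to whom; the matching is restored afterward by moves inside the blocks.

For $k\ge1$ let $\mathcal S_k$ be the partition of $(0,1]^2$ into the $k^2$ squares $\prod_j\bigl(a_j/k,(a_j+1)/k\bigr]$, $a_j\in\{0,\dots,k-1\}$. For $A\in\mathcal S_k$ let $V^A=V_N\cap NA$ and $n_A=|V^A|$. The sides of the block $V^A$ are $\lfloor N/k\rfloor$ or $\lceil N/k\rceil$; so for $N\ge k$ they lie in $[N/(2k),2N/k]$, and $n_A=N^2/k^2+O(N)$. For $k\ge2$ let $I_k$ be the set of ordered pairs $(A,B)$ of distinct squares of $\mathcal S_k$, and let $m=|I_k|$. For $i=(A,B)\in I_k$ put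
\[
d_i^\rho=\rho N^{-3}\bigl(n_B1_{V^A}-n_A1_{V^B}\bigr),\qquad\text{so that }|d_i^\rho|\le\rho/N .
\]
The \emph{aggregated problem at $\rho$} with capacities $c$ asks for flows $(f_i)_{i\in I_k}$ on $G_N$ with
\[
\operatorname{div}f_i=d^\rho_i\quad(i\in I_k),\qquad\sum_{i\in I_k}|f_i(e)|\le c(e)\quad(e\in E_N).
\]

\begin{lemma}\label{lem:agg}
Let $k\ge2$.
\begin{itemize}
\item[(a)] If demand $\rho$ is feasible for $c$, then the aggregated problem at $\rho$ is solvable.
\item[(b)] If $N\ge k$, $c\ge c_-$, and the aggregated problem at $\rho$ is solvable, then $\Phi_N(c)\ge\rho\big/\bigl(1+\frac{4\rho}{kc_-}\bigr)$.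
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $i=(A,B)$ let $f_i$ be the net flow of all paths from $V^A$ to $V^B$. Each vertex of $V^A$ sends $\rho N^{-3}$ to each of the $n_B$ vertices of $V^B$, and the blocks are disjoint, so $\operatorname{div}f_i=d_i^\rho$. The sum $\sum_i|f_i(e)|$ is at most the load of $e$.

(b) Fix $i=(A,B)$. The flow decomposition of $f_i$ gives paths from $V^A$ to $V^B$ with load at most $|f_i(e)|$. Let $\pi(s',t')$ be their volume from $s'$ to $t'$; then
\[
\sum_{t'}\pi(s',t')=\rho N^{-3}n_B,\qquad\sum_{s'}\pi(s',t')=\rho N^{-3}n_A,\qquad\sum_{s',t'}\pi(s',t')=\rho N^{-3}n_An_B .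
\]
For each $(s,t)\in V^A\times V^B$ and each $(s',t')\in V^A\times V^B$, send volume $\pi(s',t')/(n_An_B)$ in three legs: from $s$ to $s'$ by the row--column route, from $s'$ to $t'$ along the paths of the decomposition (each taking the share $1/(n_An_B)$ of its volume), and from $t'$ to $t$ by the row--column route. The total volume sent from $s$ to $t$ is $\rho N^{-3}$. Summed over the $n_An_B$ pairs $(s,t)$, the middle legs reproduce the decomposition. Finally, send $\rho N^{-3}$ from $s$ to $t$ by the row--column route whenever $s\ne t$ lie in the same block. All demands are now met.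

The middle legs load $e$ by at most $\sum_i|f_i(e)|\le c(e)$. The first legs for $(A,B)$ carry from $s$ to $s'$ the volume $n_B\sum_{t'}\pi(s',t')/(n_An_B)=\rho N^{-3}n_B/n_A$. Add these over $B\ne A$, together with the volume $\rho N^{-3}=\rho N^{-3}n_A/n_A$ for pairs inside $V^A$: the total from $s$ to $s'$ is at most $\rho N^{-3}\cdot N^2/n_A=\rho/(Nn_A)$. So each vertex of $V^A$ emits and receives at most $\rho/N$, and Lemma~\ref{lem:rc} bounds the load by $(2N/k)(\rho/N)=2\rho/k$. The third legs for $(A,B)$ carry $n_A\sum_{s'}\pi(s',t')/(n_An_B)=\rho N^{-3}n_A/n_B$ from $t'$ to $t$, at most $\rho/(Nn_B)$ after summing over $A$, and add at most another $2\rho/k$. Demand $\rho$ is thus carried with loads at most $c(e)+4\rho/k$, and Lemma~\ref{lem:basic}(c) applies.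
\end{proof}

\section{Stationary flows and the continuum problem}\label{sec:K}

\subsection{The ergodic theorem}

A \emph{rational rectangle} is a product $R\subset(0,1]^2$ of two intervals of the form $(\cdot,\cdot]$ with rational endpoints; $|R|$ is its area. Let $h$ be bounded and measurable on $\Omega$. The multiparameter ergodic theorem (Wiener; see \cite[Ch.~6]{krengel}) gives, for $R=(0,\xi_1]\times(0,\xi_2]$,
\begin{equation}\label{eq:ergodic}
N^{-2}\sum_{x\in\mathbb Z^2\cap NR}h(\theta_xc)\longrightarrow|R|\,\mathbb Eh\qquad\mathbb P\text{-a.s.}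
\end{equation}
The indicator of a rational rectangle is a signed sum of four indicators of such corner rectangles, and there are countably many rational rectangles. So almost surely \eqref{eq:ergodic} holds for all rational rectangles $R$ at once. On the same event, for every $w$ continuous on $\overline R$,
\begin{equation}\label{eq:weighted}
N^{-2}\sum_{x\in\mathbb Z^2\cap NR}w(x/N)\,h(\theta_xc)\longrightarrow\mathbb Eh\int_Rw\,du .
\end{equation}
Indeed, \eqref{eq:ergodic} gives this for functions $w$ that are constant on the cells of a subdivision of $R$ into rational rectangles, such functions approximate $w$ uniformly, and replacing $w$ by $w'$ changes both sides by at most $\sup|w-w'|\sup|h|$.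

\subsection{The set of attainable mean flows}

In the aggregated problem the divergences are $O(1/N)$, so near a typical vertex the $m$ commodities look like divergence-free flows on $\mathbb Z^2$ sharing the capacities. Which vectors of mean flows can they have? Section~\ref{sec:layers} suggests that it is enough to consider flows that are functions of the environment.

\begin{definition}\label{def:K}
For $m\ge1$, $K_m$ is the set of $v=(v_{i,j})_{1\le i\le m,\,j=1,2}\in(\mathbb R^2)^m$ for which there are bounded measurable functions $g_{i,j}:\Omega\to\mathbb R$ such that, $\mathbb P$-a.s.,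
\begin{itemize}
\item[(K1)] $\sum_i|g_{i,j}(c)|\le c_j(0)$ for $j=1,2$;
\item[(K2)] $\sum_j\bigl(g_{i,j}(c)-g_{i,j}(\theta_{-e_j}c)\bigr)=0$ for each $i$;
\item[(K3)] $\mathbb Eg_{i,j}=v_{i,j}$.
\end{itemize}
We say that $g$ \emph{represents} $v$.
\end{definition}

By invariance, almost surely (K1) and (K2) hold at $\theta_xc$ for all $x\in\mathbb Z^2$; this says that $f_{i,j}(x)=g_{i,j}(\theta_xc)$ are divergence-free flows on $\mathbb Z^2$ with $\sum_i|f_{i,j}(x)|\le c_j(x)$.

\begin{example}\label{ex:K}
Always $\{v:\sum_i|v_{i,j}|\le c_-,\ j=1,2\}\subset K_m\subset\{v:\sum_i|v_{i,j}|\le\mathbb Ec_j(0),\ j=1,2\}$: take $g$ constant for the first inclusion, and take expectations in (K1) for the second. For the row-layered law the second inclusion is an equality: let $g_{i,2}=v_{i,2}$, and let $g_{i,1}$ be $2\vartheta v_{i,1}$ or $2(1-\vartheta)v_{i,1}$ according as $c_1(0)$ is $\alpha$ or $\beta$; (K2) holds because $\theta_{e_1}$ fixes both environments. For the column-layered law $\theta_{e_2}$ fixes both environments, so (K2) says that $g_{i,1}$ is constant, and $K_m=\{\sum_i|v_{i,1}|\le\beta,\ \sum_i|v_{i,2}|\le\alpha\}$.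
\end{example}

\begin{lemma}\label{lem:K}
$K_m$ is compact and convex and contains $0$. If $v(\cdot)$ is a bounded measurable function with values in $K_m$ almost everywhere on a probability space, then its mean is in $K_m$.
\end{lemma}

\begin{proof}
Boundedness and $0\in K_m$ follow from Example~\ref{ex:K}; convex combinations of representatives are representatives. Let $v^n\to v$ with $v^n$ represented by $g^n$. By (K1), $|g^n_{i,j}|\le c_+$ a.s., so a subsequence converges weakly in $L^2(\mathbb P)$ to some $g$. The set of $g\in L^2$ satisfying (K1) is convex and norm closed, and so is the set defined by (K2), because $g\mapsto g\circ\theta_{-e_j}$ is an isometry of $L^2(\mathbb P)$. Norm closed convex sets are weakly closed, and expectation is weakly continuous. So $g$, redefined on a null set to be bounded, represents $v$. The last assertion holds because a closed convex set is an intersection of closed half-spaces.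
\end{proof}

\subsection{The continuum problem}

Under the scaling $x=Nu$, a flow $f_i$ of order one becomes a vector field $F_i$ on the unit square, and $N\operatorname{div}f_i$ becomes $\operatorname{div}F_i$. Since $Nd^\rho_i\to\pm\rho k^{-2}$ on the two blocks, put for $i=(A,B)\in I_k$
\[
\sigma_i^\rho=\rho k^{-2}(1_A-1_B)\quad\text{on }\mathbb R^2 .
\]

\begin{definition}\label{def:psi}
Let $k\ge2$ and $m=|I_k|$. A number $\rho\ge0$ is \emph{$k$-admissible} if there is $F=(F_i)_{i\in I_k}\in L^\infty([0,1]^2;(\mathbb R^2)^m)$ with $F(u)\in K_m$ for almost every $u$ and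
\begin{equation}\label{eq:weakdiv}
-\int_{[0,1]^2}F_i\cdot\nabla\varphi\,du=\int\sigma^\rho_i\,\varphi\,du\qquad\text{for all }\varphi\in C^1(\mathbb R^2),\ i\in I_k .
\end{equation}
Let $\psi_k$ be the supremum of the $k$-admissible $\rho$.
\end{definition}

The test functions need not vanish on the boundary of the square, so \eqref{eq:weakdiv} says both that $\operatorname{div}F_i=\sigma_i^\rho$ and that nothing flows out of the square. The number $\psi_k$ depends only on $\mathbb P$ and $k$. If $\rho$ is $k$-admissible, so is every smaller $\rho'\ge0$: multiply $F$ by $\rho'/\rho$ and use that $K_m$ is convex and contains $0$.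

\begin{lemma}\label{lem:psibound}
$\psi_k\le4c_+$ for all $k\ge2$.
\end{lemma}

\begin{proof}
Let $\rho$ be $k$-admissible. For $i=(A,B)$ take $\varphi(u)=\pm u_1$ in \eqref{eq:weakdiv}. If $A$ and $B$ lie in the columns $a,b\in\{0,\dots,k-1\}$ of $\mathcal S_k$, the right side is $\pm\rho k^{-4}(a-b)/k$, so $\rho k^{-5}|a-b|\le\int|F_{i,1}|\,du$. Sum over $i$, using $\sum_{a,b}|a-b|=(k^3-k)/3$ and $k^2$ choices of rows: $\rho(1-k^{-2})/3\le\int\sum_i|F_{i,1}|\,du\le c_+$ by Example~\ref{ex:K}. Finally $(1-k^{-2})/3\ge1/4$.
\end{proof}

\section{Limits of feasible flows}\label{sec:upper}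

We prove the upper bound in a form that allows extra capacity of total amount $o(N^2)$, chosen arbitrarily after seeing $c$. Theorem~\ref{thm:main} needs only the case without extra capacity; the general case drives the upper tail in Theorem~\ref{thm:iid}.

\begin{proposition}\label{prop:U}
For $\mathbb P$-almost every $c$ the following holds: for all $k\ge2$ and every sequence $y^N:E_N\to[0,\infty)$ with $N^{-2}\|y^N\|_1\to0$,
\[
\limsup_{N\to\infty}\Phi_N(c+y^N)\le\psi_k .
\]
\end{proposition}

A weak limit $F$ of the rescaled flows is easy to extract, and the linear equation \eqref{eq:weakdiv} passes to the limit. The difficulty is the constraint: a weak limit keeps only local averages, which gives $\sum_i|F_{i,j}|\le\mathbb Ec_j(0)$, and by Example~\ref{ex:K} this can be weaker than $F\in K_m$. To retain the microscopic structure we record the joint law of environment and flow seen from a uniform vertex of a macroscopic square. Its limit $\nu$ is shift-invariant, but under $\nu$ the flow need not be a function of the environment. Conditioning on the environment repairs this, because the capacity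 constraint is convex and the divergence constraint is linear.

\begin{proof}
The space $C(\Omega)$ is separable. Fix $c$ such that \eqref{eq:ergodic} holds for all rational rectangles and all $h$ in a countable dense subset of $C(\Omega)$, hence for all $h\in C(\Omega)$. This almost sure event involves neither $k$ nor $y$. Fix $k$ and $(y^N)$. The numbers $r_N=\Phi_N(c+y^N)$ are bounded by Lemma~\ref{lem:apriori}(c). Pass to a subsequence along which $r_N\to r:=\limsup r_N$. We show that $r$ is $k$-admissible.

\medskip\noindent\emph{Step 1: the limit field.} By Lemma~\ref{lem:agg}(a) there are flows $f_i^N$ solving the aggregated problem at $r_N$ with capacities $c+y^N$. They need not be uniformly bounded, so we trim them: let $\hat f_i^N$ be the flow on $G_N$ with $\hat f^N_{i,j}(x)=f^N_{i,j}(x)\,c_j(x)/(c_j(x)+y^N_j(x))$ on edges of $G_N$. Then on these edges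
\begin{equation}\label{eq:trim}
\sum_i|\hat f^N_{i,j}(x)|\le c_j(x),\qquad\sum_i|f^N_{i,j}(x)-\hat f^N_{i,j}(x)|\le y^N_j(x),
\end{equation}
and the first inequality holds on all edges of $\mathbb Z^2$. Let $F^N,\hat F^N$ be the step functions on $(0,1]^2$ equal to $f^N(x),\hat f^N(x)$ on the cell $\prod_j\bigl((x_j-1)/N,x_j/N\bigr]$, $x\in V_N$. The components of $\hat F^N$ are bounded by $c_+$, so along a further subsequence $\hat F^N\to F$ weak-$*$ in $L^\infty$, that is, $\int\hat F^Nw\to\int Fw$ for all $w\in L^1$. By \eqref{eq:trim}, $\int\sum_{i,j}|F^N_{i,j}-\hat F^N_{i,j}|\le N^{-2}\|y^N\|_1\to0$; in particular $\|F^N\|_{L^1}$ is bounded.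

\medskip\noindent\emph{Step 2: the divergence equation.} Let $\varphi\in C^1(\mathbb R^2)$ and $i=(A,B)$. Summation by parts gives
\[
\frac1N\sum_x\varphi\Bigl(\frac xN\Bigr)\operatorname{div}f^N_i(x)=-\frac1{N^2}\sum_{x,j}f^N_{i,j}(x)\,N\Bigl[\varphi\Bigl(\frac{x+e_j}N\Bigr)-\varphi\Bigl(\frac xN\Bigr)\Bigr].
\]
By the mean value theorem and the uniform continuity of $\nabla\varphi$ on $[0,1]^2$, the difference quotient is within $o(1)$ of $\partial_j\varphi(u)$, uniformly over edges $(x,j)$ of $G_N$ and $u$ in the cell of $x$. So the right side equals $-\int F_i^N\cdot\nabla\varphi+o(1)\|F^N\|_{L^1}$, which tends to $-\int F_i\cdot\nabla\varphi$ by Step~1. The left side equals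
\[
r_N\Bigl(\frac{n_B}{N^2}\cdot\frac1{N^2}\sum_{x\in V^A}\varphi\Bigl(\frac xN\Bigr)-\frac{n_A}{N^2}\cdot\frac1{N^2}\sum_{x\in V^B}\varphi\Bigl(\frac xN\Bigr)\Bigr)\longrightarrow\int\sigma_i^r\varphi\,du .
\]
This is \eqref{eq:weakdiv} with $\rho=r$.

\medskip\noindent\emph{Step 3: the flow seen from a uniform vertex.} For almost every $u$, the averages of $F$ over the squares of $\mathcal S_{2^n}$ containing $u$ converge to $F(u)$ (Lebesgue differentiation). As $K_m$ is closed, it suffices to prove that $v:=|R|^{-1}\int_RF\,du\in K_m$ for each dyadic square $R\in\mathcal S_{2^n}$. Let $\Lambda_N=\mathbb Z^2\cap NR\subset V_N$, so $|\Lambda_N|/N^2\to|R|$. Let $\nu_N$ be the law of $(\theta_xc,\theta_x\hat f^N)$ for $x$ uniform on $\Lambda_N$, where flows are shifted like environments. It is a probability measure on the compact metrizable space $\Omega\times([-c_+,c_+]^m)^{\mathbb Z^2\times\{1,2\}}$, so a further subsequence converges weakly to some $\nu$. Denote the coordinates of this space by $(\mathsf c,\mathsf f)$.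
\begin{itemize}
\item[(i)] \emph{$\nu$ is shift-invariant.} For continuous $h$, $|\int h\circ\theta_{e_j}d\nu_N-\int h\,d\nu_N|\le\sup|h|\cdot|\Lambda_N\,\triangle\,(\Lambda_N+e_j)|/|\Lambda_N|=O(1/N)$, and $h\circ\theta_{e_j}$ is continuous.
\item[(ii)] \emph{The law of $\mathsf c$ under $\nu$ is $\mathbb P$}, since $\int h(\mathsf c)\,d\nu_N\to\mathbb Eh$ for $h\in C(\Omega)$ by the choice of $c$.
\item[(iii)] \emph{$\sum_i|\mathsf f_{i,j}(0)|\le\mathsf c_j(0)$ $\nu$-a.s.} This closed set has full $\nu_N$-measure by \eqref{eq:trim}, and weak limits preserve that.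
\item[(iv)] \emph{$\operatorname{div}\mathsf f_i(0)=0$ $\nu$-a.s.} By \eqref{eq:trim}, $|\operatorname{div}\hat f_i^N(x)|\le r_N/N+\sum_{e\ni x,\,e\in E_N}y^N(e)$. The function $|\operatorname{div}\mathsf f_i(0)|$ is continuous, so its $\nu$-integral is at most $\lim\,(r_N/N+2\|y^N\|_1/|\Lambda_N|)=0$.
\item[(v)] \emph{$\int\mathsf f_{i,j}(0)\,d\nu=v_{i,j}$.} The union of the cells of the $x\in\Lambda_N$ differs from $R$ by a set of area $O(1/N)$, so $N^{-2}\sum_{x\in\Lambda_N}\hat f^N_{i,j}(x)=\int_R\hat F^N_{i,j}+O(1/N)\to\int_RF_{i,j}$.
\end{itemize}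

\medskip\noindent\emph{Step 4: conditioning on the environment.} Let $g_{i,j}:\Omega\to[-c_+,c_+]$ be measurable with $g_{i,j}(\mathsf c)=\mathbb E_\nu[\mathsf f_{i,j}(0)\mid\mathsf c]$. For bounded measurable $h$ on $\Omega$ and $x\in\mathbb Z^2$, invariance of $\nu$, the definition of $g$, and invariance of $\mathbb P$ give
\[
\mathbb E_\nu[\mathsf f_{i,j}(x)h(\mathsf c)]=\mathbb E_\nu[\mathsf f_{i,j}(0)h(\theta_{-x}\mathsf c)]=\mathbb E_\nu[g_{i,j}(\mathsf c)h(\theta_{-x}\mathsf c)]=\mathbb E_\nu[g_{i,j}(\theta_x\mathsf c)h(\mathsf c)].
\]
Thus $\mathbb E_\nu[\mathsf f_{i,j}(x)\mid\mathsf c]=g_{i,j}(\theta_x\mathsf c)$. Conditioning (iv) on $\mathsf c$ and using this with $x=-e_j$ gives (K2). Conditioning (iii) and using $|g_{i,j}(\mathsf c)|\le\mathbb E_\nu[|\mathsf f_{i,j}(0)|\mid\mathsf c]$ gives (K1). Both hold $\mathbb P$-a.s.\ by (ii), and (v) gives (K3). So $v\in K_m$, the number $r$ is $k$-admissible, and $r\le\psi_k$.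
\end{proof}

\section{Building lattice flows from a continuum flow}\label{sec:lower}

\begin{proposition}\label{prop:L}
Fix $k\ge2$, $0<\rho<\psi_k$ and $\varepsilon\in(0,1)$. Almost surely, for all large $N$ the aggregated problem at $\rho/(1+\varepsilon)$ is solvable on $G_N$ with capacities $c$.
\end{proposition}

Given an admissible field $F$, one would like to use near the vertex $Nu$ a stationary flow representing $F(u)$. Stationary flows for different values of $u$ do not match along an interface, so we blend finitely many of them with a partition of unity. Blending keeps the capacity constraint exactly, by convexity, and produces a divergence of order $1/N$ whose local averages, by the ergodic theorem, are close to the prescribed ones. What remains is an error $q$ in the divergence, of order $1/N$ with small local averages, to be removed by a flow of small supremum norm. The tool is the following.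

\begin{lemma}\label{lem:solve}
Let $W$ be a lattice rectangle with sides at most $p$, and let $q:W\to\mathbb R$ satisfy $\sum_Wq=0$ and $|q|\le b$. There is a flow $f$ on $W$ with $\operatorname{div}f=q$ on $W$ and $|f(e)|\le2pb$ for all $e$.
\end{lemma}

\begin{proof}
Equalize $q$ along each row, then move the row means vertically. Let $\bar q(x_2)$ be the mean of $q$ over row $x_2$ of $W$, and for $x\in W$ put, with sums restricted to $W$,
\[
f_1(x)=\sum_{x'\le x_1}\bigl(q(x',x_2)-\bar q(x_2)\bigr),\qquad f_2(x)=\sum_{x'\le x_2}\bar q(x').
\]
Then $f_1=0$ in the last column, and $f_2=0$ in the last row since $\sum_Wq=0$; so $f$, extended by $0$, is a flow on $W$. Its divergence at $x$ is $(q(x)-\bar q(x_2))+\bar q(x_2)$, and $|f_1|\le2pb$, $|f_2|\le pb$.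
\end{proof}

So an error of size $C/N$ with zero sum can be removed cheaply in a block of side $o(N/C)$, and an error of size $o(1/N)$ in the whole box. We shall need three scales rather than two. The fine scale $1/\ell$ must beat a constant $C_L$ that depends on how much $F$ has been smoothed, so it is chosen after the smoothing. But smoothing changes $\sigma_i^\rho$, which is discontinuous, by an amount that is small in $L^1$ only; its averages are small on squares whose size $1/\ell_0$ was fixed before the smoothing. Between the two scales we use only that the averages are $O(\rho/N)$.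

\begin{proof}[Proof of Proposition~\ref{prop:L}]
Let $F$ be as in Definition~\ref{def:psi} for $\rho$; write $\sigma_i=\sigma_i^\rho$, $d_i=d_i^\rho$, $K=K_m$, and let $\varepsilon_1=\varepsilon c_-/(7m)$. The parameters are chosen in the order $\ell_0,\eta,L,\ell,N$. Fix a multiple $\ell_0$ of $k$ with $48\rho/\ell_0\le\varepsilon_1$.

\medskip\noindent\emph{Step 1: smoothing.} Extend $F$ by $0$ to $\mathbb R^2$. Let $\zeta_\eta$ be a smooth probability density supported in $[-\eta,\eta]^2$, $0<\eta\le1$, and let $F^\eta=F*\zeta_\eta$. It is smooth and $K$-valued by Lemma~\ref{lem:K}. Taking $\varphi=\zeta_\eta(u-\cdot)$ in \eqref{eq:weakdiv} gives $\operatorname{div}F_i^\eta(u)=\sigma_i*\zeta_\eta(u)$. The field $F^\eta$ vanishes outside $(-\eta,1+\eta)^2$, which is slightly too large, so we shrink it: let $T(u)=(1+2\eta)u-(\eta,\eta)$, which maps $(0,1)^2$ onto $(-\eta,1+\eta)^2$, and let $H=F^\eta\circ T$. Then $H$ is smooth, $K$-valued, zero outside $(0,1)^2$, and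
\[
\operatorname{div}H_i=\tilde\sigma_i:=(1+2\eta)(\sigma_i*\zeta_\eta)\circ T,\qquad|\tilde\sigma_i|\le3\rho .
\]
As $\eta\to0$, $\tilde\sigma_i(u)\to\sigma_i(u)$ for $u$ in the interior of any square of $\mathcal S_k$, hence in $L^1([0,1]^2)$ by bounded convergence. Fix $\eta$ such that $|S'|^{-1}\int_{S'}|\sigma_i-\tilde\sigma_i|\le\varepsilon_1$ for all $S'\in\mathcal S_{\ell_0}$ and all $i$.

\medskip\noindent\emph{Step 2: finitely many values.} For $L\ge2$ and $z\in\{0,\dots,L\}^2$ let
\[
\chi_z(u)=\prod_{j}\bigl(1-|Lu_j-z_j|\bigr)_+,\qquad v^z=H(z/L)\in K,\qquad H^L=\sum_z\chi_zv^z .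
\]
The $\chi_z$ are nonnegative, $L$-Lipschitz in each coordinate, and sum to $1$ on $[0,1]^2$; on the closure of each square of $\mathcal S_L$ they are affine in each coordinate, and $H^L$ is the bilinear interpolant of $H$. Inside such a square, $\partial_jH^L$ is a convex combination of the two difference quotients of $H$ along the sides parallel to $e_j$, and each of these is an average of $\partial_jH$ over that side. Hence $|\operatorname{div}H_i^L-\tilde\sigma_i|\le C_H/L$ a.e., with $C_H$ depending only on the second derivatives of $H$. Fix $L$ with $C_H/L\le\min(\varepsilon_1,\rho)$. The continuum error $\sigma_i-\operatorname{div}H_i^L$ then satisfies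
\begin{equation}\label{eq:conterr}
|\sigma_i-\operatorname{div}H^L_i|\le5\rho\ \text{ a.e.},\qquad\Bigl|\frac1{|S'|}\int_{S'}(\sigma_i-\operatorname{div}H_i^L)\,du\Bigr|\le2\varepsilon_1\quad(S'\in\mathcal S_{\ell_0}).
\end{equation}

\medskip\noindent\emph{Step 3: the blended flow.} Call $z$ \emph{interior} if $1\le z_1,z_2\le L-1$. For the other $z$, $v^z=0$; for interior $z$, $\chi_z$ vanishes outside $(0,1)^2$. For interior $z$ let $g^z$ represent $v^z$, and put
\[
f_{i,j}(x)=\sum_{z\ \mathrm{interior}}\chi_z(x/N)\,g^z_{i,j}(\theta_xc),\qquad x\in\mathbb Z^2 .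
\]
This vanishes unless $1\le x_1,x_2\le N-1$, in which case $(x,j)\in E_N$; so $f_i$ is a flow on $G_N$. Work on the almost sure event that (K1) and (K2) hold for all $g^z$ at all $\theta_xc$. By (K1), $\sum_i|f_{i,j}(x)|\le\sum_z\chi_z(x/N)c_j(x)\le c_j(x)$. By (K2) at $\theta_xc$ we may replace $\sum_jg^z_{i,j}(\theta_xc)$ by $\sum_jg^z_{i,j}(\theta_{x-e_j}c)$ in the divergence, so
\begin{equation}\label{eq:divf}
\operatorname{div}f_i(x)=\sum_{z,j}\Bigl[\chi_z\Bigl(\frac xN\Bigr)-\chi_z\Bigl(\frac{x-e_j}N\Bigr)\Bigr]g^z_{i,j}(\theta_{x-e_j}c).
\end{equation}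
Each bracket is at most $L/N$ and $|g^z_{i,j}|\le c_+$, so $|\operatorname{div}f_i|\le C_L/N$ with $C_L=2(L+1)^2Lc_+$. The lattice error $q_i=d_i-\operatorname{div}f_i$ satisfies $|q_i|\le(C_L+\rho)/N$ and $\sum_{V_N}q_i=0$.

\medskip\noindent\emph{Step 4: block averages of the error.} Fix a common multiple $\ell$ of $L$ and $\ell_0$ with $8(C_L+\rho)/\ell\le\varepsilon_1$. For a square $S$ of $\mathcal S_\ell$ or $\mathcal S_{\ell_0}$, let $[q]_S$ be the mean of $q$ over $V^S$. Let $S\in\mathcal S_\ell$; it is contained in one square of each of $\mathcal S_L$, $\mathcal S_{\ell_0}$, $\mathcal S_k$. On $\overline S$, $\chi_z$ is a polynomial, affine in each coordinate; let $w_{z,j}$ be its partial derivative in $u_j$. If $x/N$ and $(x-e_j)/N$ both lie in $\overline S$, then $N$ times the bracket in \eqref{eq:divf} equals $w_{z,j}(x/N)$. This covers all $x\in V^S$ except $O(N)$ sites, where $N$ times the bracket is bounded by $L$. Apply \eqref{eq:weighted} with $w=w_{z,j}$ and $h=g^z_{i,j}\circ\theta_{-e_j}$, whose mean is $v^z_{i,j}$. Since $n_S/N^2\to|S|$, almost surely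
\[
N[\operatorname{div}f_i]_S\longrightarrow\frac1{|S|}\int_S\sum_{z,j}w_{z,j}\,v^z_{i,j}\,du=\frac1{|S|}\int_S\operatorname{div}H^L_i\,du .
\]
Both $d_i$ on $V^S$ and $\sigma_i$ on $S$ are constant, and $Nd_i\to\sigma_i$ since $n_A/N^2\to k^{-2}$ for $A\in\mathcal S_k$. Therefore $N[q_i]_S$ converges to the average of $\sigma_i-\operatorname{div}H^L_i$ over $S$. For $S'\in\mathcal S_{\ell_0}$ we have $[q_i]_{S'}=\sum_{S\subset S'}(n_S/n_{S'})[q_i]_S$ with $n_S/n_{S'}\to|S|/|S'|$, so the same convergence holds for $S'$. By \eqref{eq:conterr}, almost surely for all large $N$, all $i$, $S\in\mathcal S_\ell$, $S'\in\mathcal S_{\ell_0}$,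
\begin{equation}\label{eq:avg}
N|[q_i]_S|\le6\rho,\qquad N|[q_i]_{S'}|\le6\rho,\qquad N|[q_i]_{S'}|\le\tfrac52\varepsilon_1 .
\end{equation}

\medskip\noindent\emph{Step 5: removing the error.} Let also $N\ge\ell$. For $x\in V^S\subset V^{S'}$ write
\[
q_i(x)=\bigl(q_i(x)-[q_i]_S\bigr)+\bigl([q_i]_S-[q_i]_{S'}\bigr)+[q_i]_{S'} ,
\]
and apply Lemma~\ref{lem:solve} to each term.
\begin{itemize}
\item The first term sums to zero on each $V^S$, whose sides are at most $2N/\ell$, and is bounded by $2(C_L+\rho)/N$. The flow is bounded by $8(C_L+\rho)/\ell\le\varepsilon_1$.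
\item The second term sums to zero on each $V^{S'}$, whose sides are at most $2N/\ell_0$, and is bounded by $12\rho/N$ by \eqref{eq:avg}. The flow is bounded by $48\rho/\ell_0\le\varepsilon_1$.
\item The third term sums to $\sum_{V_N}q_i=0$ on $V_N$ and is bounded by $\frac52\varepsilon_1/N$. The flow is bounded by $5\varepsilon_1$.
\end{itemize}
Blocks of the same partition share no edge, so the sum $f_i'$ of all these flows has $\operatorname{div}f'_i=q_i$ and $|f_i'(e)|\le7\varepsilon_1=\varepsilon c_-/m$. Thus $\operatorname{div}(f_i+f'_i)=d_i$ and $\sum_i|(f_i+f'_i)(e)|\le c(e)+\varepsilon c_-\le(1+\varepsilon)c(e)$. The flows $(f_i+f_i')/(1+\varepsilon)$ solve the aggregated problem at $\rho/(1+\varepsilon)$.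
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:thm1}

Proposition~\ref{prop:U} with $y^N=0$ gives $\limsup_N\Phi_N\le\inf_{k\ge2}\psi_k$ almost surely; with Lemma~\ref{lem:apriori}(a) and Lemma~\ref{lem:psibound} this shows $2c_-\le\psi_k\le4c_+$. For each $k\ge2$ choose $0<\rho_n\uparrow\psi_k$ with $\rho_n<\psi_k$, and put $\rho_n'=\rho_n/(1+\frac1n)$, $n\ge2$. By Proposition~\ref{prop:L} and Lemma~\ref{lem:agg}(b), almost surely for all $k$ and $n$,
\[
\liminf_N\Phi_N\ge\frac{\rho'_n}{1+4\rho'_n/(kc_-)}\ge\frac{\rho'_n}{1+16c_+/(kc_-)} .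
\]
Let $n\to\infty$ and then $k\to\infty$. Almost surely,
\[
\limsup_k\psi_k\le\liminf_N\Phi_N\le\limsup_N\Phi_N\le\inf_k\psi_k\le\liminf_k\psi_k .
\]
So $\lim_k\psi_k=\inf_k\psi_k=:\rho_*$, which is deterministic, and $\Phi_N\to\rho_*$ almost surely. Lemma~\ref{lem:apriori}(a),(c) give $2c_-\le\rho_*\le3c_+$. By Lemma~\ref{lem:basic}(a), the probability that demand $\rho$ is feasible is $\mathbb P(\Phi_N\ge\rho)$, which tends to $1$ for $\rho<\rho_*$ and to $0$ for $\rho>\rho_*$. \qed

\section{Buying capacity, and the upper tail}\label{sec:uppertail}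

From now on the capacities are i.i.d.\ in $[c_-,c_+]$. We recall \emph{McDiarmid's inequality}: if $Z$ is a function of independent variables $(c(e))_e$ and changing the coordinate $e$ changes $Z$ by at most $L_e$, then $\mathbb P(Z\ge\mathbb EZ+t)\le\exp(-2t^2/\sum_eL_e^2)$ for $t>0$. Applied to $\Phi_N$ itself it gives nothing. For $N$ even and constant capacities, lowering one edge of the middle cut by $\delta$ lowers $\Phi_N$ by at least $2\delta/N$ (Lemma~\ref{lem:apriori}), so $L_e$ cannot be taken uniformly smaller than order $1/N$, and then $\sum_eL_e^2$ is of order one. We therefore regularize $\Phi_N$ by allowing extra capacity to be bought at price $\tau$ per unit; then one unit of capacity is never worth more than $\tau$. For $N\ge6$, $\tau\ge18N^{-2}$ and $c\in[0,\infty)^{E_N}$ let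
\[
\Phi_N^\tau(c)=\sup_{y\ge0}\bigl\{\Phi_N(c+y)-\tau\|y\|_1\bigr\}\ \ge\ \Phi_N(c)\ge0 .
\]

\begin{lemma}\label{lem:pen}
\begin{itemize}
\item[(a)] If $c\le c_+$, then $\Phi_N^\tau(c)\le3c_+$, and the supremum may be restricted to $\|y\|_1\le6c_+/\tau$.
\item[(b)] $\Phi_N^\tau$ is finite, nondecreasing and concave on $[0,\infty)^{E_N}$, and $\Phi^\tau_N(c+\delta1_e)\le\Phi^\tau_N(c)+\tau\delta$ for $\delta\ge0$. In particular it is continuous.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:apriori}(c) and $9N^{-2}\le\tau/2$, $\Phi_N(c+y)-\tau\|y\|_1\le3c_+-\frac\tau2\|y\|_1$. This is negative when $\|y\|_1>6c_+/\tau$, while the value at $y=0$ is nonnegative. (b) Finiteness is (a) with $\max_ec(e)$ in place of $c_+$, and monotonicity comes from that of $\Phi_N$. The function $(c,y)\mapsto\Phi_N(c+y)-\tau\|y\|_1$ is jointly concave on a convex set, so its supremum over $y$ is concave in $c$ (take convex combinations of near maximizers). Finally, with $y'=y+\delta1_e$, $\Phi_N(c+\delta1_e+y)-\tau\|y\|_1=\Phi_N(c+y')-\tau\|y'\|_1+\tau\delta\le\Phi_N^\tau(c)+\tau\delta$.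
\end{proof}

For the upper tail take $\tau=\omega/N^2$ with $\omega$ a large constant. The capacity bought is then at most $6c_+N^2/\omega$, and by Proposition~\ref{prop:U} a small multiple of $N^2$ should make little difference.

\begin{lemma}\label{lem:mean}
For each $\varepsilon>0$ there are $\omega\ge18$ and $N_0\ge6$ with $\mathbb E\Phi_N^{\omega/N^2}\le\rho_*+\varepsilon/2$ for all $N\ge N_0$.
\end{lemma}

\begin{proof}
Otherwise, for every integer $n\ge18$ the inequality with $\omega=n$ fails for infinitely many $N$, and there are $6\le N_{18}<N_{19}<\cdots$ such that $Z_n:=\Phi_{N_n}^{n/N_n^2}$ has $\mathbb EZ_n>\rho_*+\varepsilon/2$ for all $n\ge18$. Fix $c$ in the almost sure event of Proposition~\ref{prop:U}. By Lemma~\ref{lem:pen}(a) there is $y_n\ge0$ with $\|y_n\|_1\le6c_+N_n^2/n$ and $Z_n(c)\le\Phi_{N_n}(c+y_n)+1/n$. Set $y^{N_n}=y_n$ and $y^N=0$ for the other $N$. Then $N^{-2}\|y^N\|_1\to0$, so $\limsup_nZ_n(c)\le\inf_k\psi_k=\rho_*$. (The $y_n$ depend on $c$, perhaps not measurably; this is why Proposition~\ref{prop:U} is stated for every sequence.) Since $0\le Z_n\le3c_+$, Fatou's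 lemma applied to $3c_+-Z_n$ gives $\limsup_n\mathbb EZ_n\le\rho_*$, a contradiction.
\end{proof}

Let $Z=\Phi_N^{\omega/N^2}$ with $\omega,N_0$ from Lemma~\ref{lem:mean} and $N\ge N_0$. By Lemma~\ref{lem:pen}(b), changing one of the at most $2N^2$ capacities within $[c_-,c_+]$ changes $Z$ by at most $\omega c_+/N^2$, so $\sum_eL_e^2\le2\omega^2c_+^2/N^2$. Since $\Phi_N\le Z$,
\[
\mathbb P(\Phi_N\ge\rho_*+\varepsilon)\le\mathbb P\bigl(Z\ge\mathbb EZ+\tfrac\varepsilon2\bigr)\le\exp\Bigl(-\frac{\varepsilon^2N^2}{4\omega^2c_+^2}\Bigr).
\]
This is the first bound in Theorem~\ref{thm:iid}(a).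

\section{The lower tail and the variance}\label{sec:lowertail}

For the lower tail the inequality $\Phi_N\le\Phi_N^\tau$ points the wrong way, and we need $\Phi_N^\tau\le\Phi_N+\text{small}$ for every environment. This cannot hold if extra capacity of order $N$ is affordable: if the capacities are $c_-$ on the middle cut and $c_+$ elsewhere, adding a total of $N(c_+-c_-)$ raises $\Phi_N$ from about $2c_-$ to at least $2c_+$. The next lemma shows that a small multiple of $N$ is harmless.

\subsection{Stability under extra capacity $o(N)$}

\begin{lemma}\label{lem:stab}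
Let $c\in[c_-,c_+]^{E_N}$, $0<\delta\le1$, $N\ge\max(9,2\delta^{-1/2})$, $y\ge0$ and $\|y\|_1\le\delta c_+N$. Then $\Phi_N(c+y)\le\Phi_N(c)+M\sqrt\delta$ with $M=80c_+^2/c_-$.
\end{lemma}

\begin{proof}
Let $r=\Phi_N(c+y)$; by Lemma~\ref{lem:apriori}(c), $r\le3c_+(1+3\delta/N)\le4c_+$. Take a path-flow with demand $r$ feasible for $c+y$. Go through the edges one at a time, and if the current load of $e$ exceeds $c(e)$, delete from the paths through $e$ a volume equal to the excess, which is at most $y(e)$. Loads never increase, so the remaining path-flow is feasible for $c$. Let $D(s,t)\le rN^{-3}$ be the volume deleted from $s$ to $t$. Then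
\[
\sum_tD(s,t)\le r/N,\qquad\sum_sD(s,t)\le r/N,\qquad\sum_{s,t}D(s,t)\le\delta c_+N .
\]
The deleted volume must be rerouted. Direct row--column routes could concentrate it in one row, so we first spread it over a block. Let $\ell=\lceil\delta^{-1/2}\rceil$, so that $\delta^{-1/2}\le\ell\le2\delta^{-1/2}\le N$, and use the blocks $V^A$, $A\in\mathcal S_\ell$, with sides in $[N/(2\ell),2N/\ell]$. For $s\in V^A$, $t\in V^B$ ($A=B$ allowed), split $D(s,t)$ equally among the pairs $(s',t')\in V^A\times V^B$ and send each share from $s$ to $s'$ to $t'$ to $t$ by three row--column routes.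

In the first legs each $s$ emits at most $r/N$, and each $s'\in V^A$ receives $n_A^{-1}\sum_{s\in V^A}\sum_tD(s,t)\le r/N$. By Lemma~\ref{lem:rc} they load an edge by at most $(2N/\ell)(r/N)=2r/\ell$. In the third legs each $t$ receives at most $r/N$ and each $t'\in V^B$ emits $n_B^{-1}\sum_{t\in V^B}\sum_sD(s,t)\le r/N$, which adds at most $2r/\ell$. A middle leg uses a given horizontal edge only if $s'$ is in its row, which holds for a fraction at most $2\ell/N$ of the $s'\in V^A$, and a given vertical edge only if $t'$ is in its column, again a fraction at most $2\ell/N$. So the middle legs load an edge by at most $\delta c_+N\cdot2\ell/N$. The extra load is at most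
\[
\frac{4r}\ell+2\delta c_+\ell\le16c_+\sqrt\delta+4c_+\sqrt\delta=20c_+\sqrt\delta .
\]
By Lemma~\ref{lem:basic}(c), $\Phi_N(c)\ge r/(1+20\frac{c_+}{c_-}\sqrt\delta)\ge r-20r\frac{c_+}{c_-}\sqrt\delta\ge r-M\sqrt\delta$.
\end{proof}

Let $\kappa\ge6$, $N\ge\max(9,2\sqrt{\kappa/6})$ and $\tau=\kappa/N$, which exceeds $18N^{-2}$. By Lemma~\ref{lem:pen}(a) only $y$ with $\|y\|_1\le(6/\kappa)c_+N$ matter, so Lemma~\ref{lem:stab} with $\delta=6/\kappa$ gives
\begin{equation}\label{eq:sandwich}
\Phi_N\le\Phi_N^{\kappa/N}\le\Phi_N+M\sqrt{6/\kappa}\qquad\text{on }[c_-,c_+]^{E_N}.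
\end{equation}

\subsection{Few edges are sensitive at once}

With $\tau=\kappa/N$ McDiarmid's inequality again has $\sum_eL_e^2$ of order one. It charges every edge its worst-case influence, whereas concavity shows that in a given environment the influences have bounded sum. Let $(c'(e))_e$ be an independent copy of $(c(e))_e$, and for a function $U$ of $c$ let $U'_e$ be its value when $c(e)$ is replaced by $c'(e)$.

\begin{lemma}\label{lem:sens}
Let $\kappa,N,\tau$ be as in \eqref{eq:sandwich} and $U=-\Phi_N^\tau(c)$. For all $c,c'\in[c_-,c_+]^{E_N}$,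
\[
\sum_e(U-U'_e)_+^2\le v:=\frac{3c_+^3}{c_-}\cdot\frac\kappa N .
\]
\end{lemma}

\begin{proof}
A finite concave function on a convex set has a supergradient at every interior point. So there is $p\in\mathbb R^{E_N}$ with $\Phi_N^\tau(\tilde c)\le\Phi_N^\tau(c)+\sum_ep_e(\tilde c(e)-c(e))$ for all $\tilde c\ge0$. Taking $\tilde c=c+\delta1_e$ and using monotonicity gives $p_e\ge0$. Taking $\tilde c=c-\delta1_e$ and using $\Phi_N^\tau(c)\le\Phi_N^\tau(\tilde c)+\tau\delta$ gives $p_e\le\tau$. Taking $\tilde c=0$ gives $c_-\sum_ep_e\le\sum_ep_ec(e)\le\Phi^\tau_N(c)-\Phi_N^\tau(0)\le3c_+$. Finally $U-U_e'\le p_e(c'(e)-c(e))\le p_ec_+$, so the sum is at most $c_+^2\sum_ep_e^2\le c_+^2\tau\sum_ep_e\le v$.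
\end{proof}

The supergradient bounds how much $\Phi_N^\tau$ can increase under resampling, not how much it can decrease. This one-sided information controls exactly the lower tail, by the entropy method. We use two standard facts. The \emph{Efron--Stein inequality}: $\operatorname{Var}U\le\frac12\sum_e\mathbb E(U-U'_e)^2$. \emph{Tensorization of entropy}: for a function $X$ of the independent variables $c(e)$, bounded above and away from zero, $\operatorname{Ent}(X)\le\sum_e\mathbb E\operatorname{Ent}_e(X)$, where $\operatorname{Ent}(X)=\mathbb E[X\log X]-\mathbb EX\log\mathbb EX$, and $\operatorname{Ent}_e$, $\mathbb E_e$ denote the same operations in the variable $c(e)$ alone.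

\begin{lemma}\label{lem:conc}
Let $U$ be a bounded measurable function of the independent variables $c(e)$ with $\sum_e(U-U'_e)_+^2\le v$ almost surely. Then $\operatorname{Var}U\le v$ and $\mathbb P(U\ge\mathbb EU+t)\le e^{-t^2/(4v)}$ for $t>0$.
\end{lemma}

\begin{proof}
The pair $(U,U'_e)$ is exchangeable, so $\frac12\mathbb E(U-U'_e)^2=\mathbb E(U-U'_e)_+^2$, and the variance bound follows from the Efron--Stein inequality.

Let $\lambda>0$, $X=e^{\lambda U}$, $X'=e^{\lambda U'_e}$, and let $\mathbb E_{e,e'}$ be expectation over $c(e)$ and $c'(e)$, with the other variables fixed; under it $X$ and $X'$ are i.i.d. By Jensen's inequality $\log\mathbb E_eX\ge\mathbb E_e\log X$, and then by expanding the product and by symmetry,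
\begin{align*}
\operatorname{Ent}_e(X)&\le\mathbb E_e[X\log X]-\mathbb E_eX\,\mathbb E_e\log X=\tfrac12\mathbb E_{e,e'}\bigl[(X-X')(\log X-\log X')\bigr]\\
&=\mathbb E_{e,e'}\bigl[(X-X')(\log X-\log X')1_{X>X'}\bigr]\le\lambda^2\,\mathbb E_{e,e'}\bigl[e^{\lambda U}(U-U'_e)_+^2\bigr],
\end{align*}
where the last step uses $e^a-e^b\le e^a(a-b)$ for real $a\ge b$. Summing over $e$, tensorization gives $\operatorname{Ent}(e^{\lambda U})\le\lambda^2v\,\mathbb Ee^{\lambda U}$. For $\Gamma(\lambda)=\lambda^{-1}\log\mathbb Ee^{\lambda U}$ one has
\[
\Gamma'(\lambda)=\frac1{\lambda^2}\Bigl(\frac{\mathbb E[\lambda Ue^{\lambda U}]}{\mathbb Ee^{\lambda U}}-\log\mathbb Ee^{\lambda U}\Bigr)=\frac{\operatorname{Ent}(e^{\lambda U})}{\lambda^2\,\mathbb Ee^{\lambda U}}\le v,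
\]
and $\Gamma(\lambda)\to\mathbb EU$ as $\lambda\downarrow0$. Hence $\log\mathbb Ee^{\lambda(U-\mathbb EU)}\le\lambda^2v$. Markov's inequality gives $\mathbb P(U-\mathbb EU\ge t)\le e^{\lambda^2v-\lambda t}$; take $\lambda=t/(2v)$.
\end{proof}

\subsection{Conclusion}

Let $Z=\Phi_N^{\kappa/N}$. Lemmas~\ref{lem:sens} and~\ref{lem:conc} with $U=-Z$ give $\operatorname{Var}Z\le v$ and $\mathbb P(Z\le\mathbb EZ-t)\le e^{-t^2/(4v)}$.

\medskip\noindent\emph{Lower tail.} Given $\varepsilon>0$, let $\kappa=\max(6,96M^2/\varepsilon^2)$, so that $M\sqrt{6/\kappa}\le\varepsilon/4$. By Theorem~\ref{thm:main} and bounded convergence, $\mathbb EZ\ge\mathbb E\Phi_N\ge\rho_*-\varepsilon/4$ for $N$ large. On the event $\{\Phi_N\le\rho_*-\varepsilon\}$, \eqref{eq:sandwich} gives $Z\le\rho_*-\frac34\varepsilon\le\mathbb EZ-\frac\varepsilon2$. Therefore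
\[
\mathbb P(\Phi_N\le\rho_*-\varepsilon)\le\exp\Bigl(-\frac{\varepsilon^2}{16v}\Bigr)=\exp\Bigl(-\frac{c_-N}{48c_+^3}\cdot\frac{\varepsilon^2}\kappa\Bigr),
\]
and $\varepsilon^2/\kappa=\min\bigl(\varepsilon^2/6,\varepsilon^4/(96M^2)\bigr)\ge\min(\varepsilon^2,\varepsilon^4)/\max(6,96M^2)$. This is the second bound in Theorem~\ref{thm:iid}(a), with $\gamma_-=c_-/\bigl(48c_+^3\max(6,96M^2)\bigr)$.

\medskip\noindent\emph{Variance.} By \eqref{eq:sandwich},
\[
\operatorname{Var}\Phi_N\le\mathbb E(\Phi_N-\mathbb EZ)^2\le2\operatorname{Var}Z+2\mathbb E(\Phi_N-Z)^2\le2v+12M^2/\kappa .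
\]
For $N\ge36$ the choice $\kappa=\sqrt N$ is allowed, and both terms are $O(N^{-1/2})$.

\section{The range of $\rho_*$ and the orders of the exponents}\label{sec:orders}

It remains to prove the bounds on $\rho_*$ in Theorem~\ref{thm:iid}(b), and part (c). Almost surely all capacities are at least $\underline c$, so $\Phi_N\ge2\underline c$ by Lemma~\ref{lem:apriori}(a), and $\rho_*\ge2\underline c$. By the weak law of large numbers, the mean capacity of the $N$ edges of the middle cut tends to $\mathbb E[c(e)]$ in probability, so Lemma~\ref{lem:apriori}(b) and $\Phi_N\to\rho_*$ give $\rho_*\le2\mathbb E[c(e)]$. If $c(e)$ is not almost surely constant, then $\mathbb E[c(e)]<\overline c$, and the interval $(\rho_*,2\overline c)$ is nonempty.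

Let $\rho_*<\rho<2\overline c$. Then $p_+=\mathbb P(c(e)\ge\rho/2)>0$. If all of the at most $2N^2$ edges have capacity at least $\rho/2$, then $\Phi_N\ge\rho$ by Lemma~\ref{lem:apriori}(a). So $\mathbb P(\Phi_N\ge\rho)\ge p_+^{2N^2}$.

Let $2\underline c<\rho<\rho_*$, and pick $\xi\in(\underline c,\rho/2)$. Then $p_-=\mathbb P(c(e)\le\xi)>0$. If all $N$ edges of the middle cut have capacity at most $\xi$, then $\Phi_N\le2\xi/(1-N^{-2})$ by Lemma~\ref{lem:apriori}(b), and this is less than $\rho$ for $N$ large. So $\mathbb P(\Phi_N<\rho)\ge p_-^{N}$ for $N$ large. This completes the proof of Theorem~\ref{thm:iid}. \qed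

\begin{thebibliography}{9}

\bibitem{talk}
\emph{Optimal flows through the disordered lattice},
\texttt{https://www.stat.berkeley.edu/\textasciitilde aldous/Talks/lattice.pdf}.

\bibitem{krengel}
Krengel, \emph{Ergodic Theorems}.

\end{thebibliography}
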